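\title{Large regular spaces with a $G_\delta$-diagonal and a dense Lindel\"of subspace}

\begin{abstract}
A regular space with a $G_\delta$-diagonal and a dense Lindel\"of subspace has at most $2^{\mathfrak c}$ points. We show that ZFC does not prove the bound $\mathfrak c$: after adding $\lambda$ Cohen reals, where $\lambda^\omega=\lambda$, there is a zero-dimensional space with a $G_\delta$-diagonal and an open dense hereditarily Lindel\"of subspace that has more than $\mathfrak c$ points, and over a model of GCH it has exactly $2^{\mathfrak c}$ points. The space comes from a generic labeling of a tree with few nodes and many branches. We also prove in ZFC that the bound $\mathfrak c$ holds if the diagonal has rank at least $2$, if the space is countably tight, or if the Lindel\"of subspace has weight at most $\mathfrak c$.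
\end{abstract}

\section{The question and the answer}\label{sec:intro}

A space $X$ has a \emph{$G_\delta$-diagonal} if $\Delta_X=\{(x,x):x\in X\}$ is an intersection of countably many open subsets of $X\times X$. A metric space has one, since $\Delta_X=\bigcap_n\{(x,y):d(x,y)<2^{-n}\}$, and the property says in general that countably many open covers tell the points of $X$ apart (Lemma~\ref{lem:ceder}). If $X$ is also Lindel\"of, each cover can be taken countable, every point is coded by a sequence of integers, and $|X|\le\mathfrak c=2^\omega$. The same bound holds for separable regular spaces with a $G_\delta$-diagonal (Remark~\ref{rem:separable}). Countable spaces are Lindel\"of, so Lindel\"of spaces and separable spaces both have a dense Lindel\"of subspace, and one would guess that the two bounds are instances of one theorem. This is the question posed in \cite{source}.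

\begin{quote}
Let $X$ be a regular space with a $G_\delta$-diagonal and a dense Lindel\"of subspace. Then $|X|\le 2^{\mathfrak c}$. Is $|X|\le\mathfrak c$?
\end{quote}

We show that the inequality $|X|\le\mathfrak c$ is not a theorem of ZFC. Throughout, \emph{regular} includes $T_1$, and \emph{zero-dimensional} means Hausdorff with a base of clopen sets, so zero-dimensional spaces are regular, indeed Tychonoff. A space is \emph{hereditarily Lindel\"of} if all its subspaces are Lindel\"of. For a set $\Lambda$, let $\operatorname{Fn}(\Lambda,2)$ be the set of finite partial functions from $\Lambda$ to $2=\{0,1\}$, ordered by reverse inclusion; forcing with $\operatorname{Fn}(\lambda,2)$ adds $\lambda$ Cohen reals.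

\begin{theorem}\label{thm:main}
Let $V$ be a model of ZFC, let $\lambda$ be a cardinal of $V$ with $\lambda^\omega=\lambda\ge2$, and let $G$ be $\operatorname{Fn}(\lambda,2)$-generic over $V$. Put $\mu=\min\{\nu:2^\nu>\lambda\}$, computed in $V$. In $V[G]$ we have $\mathfrak c=\lambda$, and there is a zero-dimensional space $X$ with a $G_\delta$-diagonal and an open dense hereditarily Lindel\"of subspace such that $|X|=(2^\mu)^V>\mathfrak c$. If $V$ satisfies GCH, then $\mu=\lambda$ and $|X|=2^{\mathfrak c}$.
\end{theorem}

Under GCH both $\omega_1$ and $\omega_2$ satisfy $\lambda^\omega=\lambda$, so the upper bound $2^{\mathfrak c}$ is attained, for instance, with $\mathfrak c=\omega_1$ and with $\mathfrak c=\omega_2$.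

\begin{corollary}\label{cor:main}
If ZFC is consistent, then ZFC does not prove that $|X|\le\mathfrak c$ for every regular space $X$ with a $G_\delta$-diagonal and a dense Lindel\"of subspace. The failure of the inequality can be forced over any model of ZFC without changing cardinals or the value of $\mathfrak c$.
\end{corollary}

We do not decide whether a counterexample exists in ZFC, that is, whether it is consistent that the bound $\mathfrak c$ always holds.

Section~\ref{sec:bounds} proves the upper bounds that hold in ZFC; they show what a counterexample must look like. Sections~\ref{sec:extension} and~\ref{sec:lindelof} reduce the construction to finding more than $\mathfrak c$ subsets of a cardinal $\mu\le\mathfrak c$ with two combinatorial properties. Section~\ref{sec:tree} contains the main lemma, a statement about finite labelings of a tree. Forcing appears only in Section~\ref{sec:forcing}.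

We write ${}^{\xi}2$ for the set of functions from $\xi$ to $2$ and ${}^{<\mu}2=\bigcup_{\xi<\mu}{}^{\xi}2$, and we keep $2^\nu$ for the cardinal.

\section{Upper bounds in ZFC}\label{sec:bounds}

For a cover $\mathcal G$ of $X$ and $S\subseteq X$, the \emph{star} $\operatorname{st}(S,\mathcal G)$ is the union of the members of $\mathcal G$ that meet $S$, and $\operatorname{st}(x,\mathcal G)=\operatorname{st}(\{x\},\mathcal G)$. A sequence $(\mathcal G_n)_{n\in\omega}$ of open covers of $X$ is a \emph{diagonal sequence} if $\bigcap_n\operatorname{st}(x,\mathcal G_n)=\{x\}$ for all $x\in X$. The following fact is standard.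

\begin{lemma}[Ceder]\label{lem:ceder}
A space has a $G_\delta$-diagonal if and only if it has a diagonal sequence $(\mathcal G_n)$. The sequence can be chosen so that $\mathcal G_{n+1}$ refines $\mathcal G_n$ for all $n$.
\end{lemma}

\begin{proof}
Let $\Delta_X=\bigcap_nO_n$ with $O_n$ open, and let $\mathcal G_n$ consist of the open sets $U$ with $U\times U\subseteq O_n$. It is a cover: if $(x,x)\in U'\times U''\subseteq O_n$, then $x\in U'\cap U''\in\mathcal G_n$. If $y\in\operatorname{st}(x,\mathcal G_n)$ for all $n$, then $(x,y)\in O_n$ for all $n$, so $y=x$. Conversely, for a diagonal sequence put $O_n=\bigcup_{U\in\mathcal G_n}U\times U$; then $(x,y)\in O_n$ exactly when $y\in\operatorname{st}(x,\mathcal G_n)$, so $\bigcap_nO_n=\Delta_X$. Finally, replacing $\mathcal G_n$ by $\{U_0\cap\dots\cap U_n:U_k\in\mathcal G_k\}$ shrinks the stars and gives the refinement.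
\end{proof}

A subspace $Y$ inherits a $G_\delta$-diagonal, since $\Delta_Y=\Delta_X\cap(Y\times Y)$. The diagonal of $X$ has \emph{rank at least $2$} if there are open covers $\mathcal G_n$ with $\bigcap_n\operatorname{st}(\operatorname{st}(x,\mathcal G_n),\mathcal G_n)=\{x\}$ for all $x$; a $G_\delta$-diagonal without this property has \emph{rank exactly $1$}. A space is \emph{submetrizable} if it has a coarser metrizable topology, and \emph{countably tight} if whenever $x\in\overline S$ there is a countable $S'\subseteq S$ with $x\in\overline{S'}$. The \emph{weight} $w(Y)$ is the least size of a base of $Y$.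

\begin{theorem}\label{thm:bounds}
Let $X$ have a $G_\delta$-diagonal and a dense Lindel\"of subspace $Y$.
\begin{enumerate}
\item $|Y|\le\mathfrak c$. If $X$ is regular, then $|X|\le w(Y)^\omega\le2^{\mathfrak c}$; hence $|X|\le\mathfrak c$ whenever $w(Y)\le\mathfrak c$.
\item If the diagonal of $X$ has rank at least $2$, then $|X|\le\mathfrak c$. In particular this holds if $X$ is submetrizable.
\item If $X$ is regular and countably tight, then $|X|\le\mathfrak c$.
\end{enumerate}
\end{theorem}

Each part codes a point of $X$ by a sequence of objects living on $Y$: points of $Y$ in (2), countable subsets of $Y$ in (3), and open subsets of $Y$ in (1). Only the last supply can be larger than $\mathfrak c$.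

\begin{proof}
Let $(\mathcal G_n)$ be a diagonal sequence of $X$; in part (2) let it witness rank at least $2$. Closures are taken in $X$.

(1) As $Y$ is Lindel\"of, countably many sets $U_{n,k}\in\mathcal G_n$ $(k\in\omega)$ cover $Y$. For $y\in Y$ pick $k_n(y)$ with $y\in U_{n,k_n(y)}$. If $k_n(y)=k_n(y')$ for all $n$, then $y'\in\bigcap_n\operatorname{st}(y,\mathcal G_n)=\{y\}$. Hence $|Y|\le\omega^\omega=\mathfrak c$.

Let $X$ be regular. If $Y$ is finite, it is closed and dense, so $X=Y$ is a finite discrete space and $|X|=w(Y)\le w(Y)^\omega$. Let $Y$ be infinite and fix a base $\mathcal B$ of $Y$ of size $w(Y)$. For $x\in X$ choose $G_n\in\mathcal G_n$ containing $x$ and, by regularity, open sets $V_n=V_n(x)\ni x$ with $\overline{V_{n+1}}\subseteq V_n\cap G_n$. Since $G_n\subseteq\operatorname{st}(x,\mathcal G_n)$,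
\begin{equation}\label{eq:closures}
\bigcap_n\overline{V_n}=\{x\}.
\end{equation}
The set $\overline{V_{n+1}}\cap Y$ is closed in $Y$, hence Lindel\"of, and it lies in the open subset $V_n\cap Y$ of $Y$. So it is covered by countably many members of $\mathcal B$ contained in $V_n\cap Y$; let $C_n(x)$ be their union. Then $V_{n+1}\cap Y\subseteq C_n(x)\subseteq V_n$. Since $Y$ is dense and $V_{n+1}$ is an open neighborhood of $x$, we have $x\in\overline{V_{n+1}\cap Y}\subseteq\overline{C_n(x)}\subseteq\overline{V_n}$, and \eqref{eq:closures} gives $\bigcap_n\overline{C_n(x)}=\{x\}$. Thus $x\mapsto(C_n(x))_n$ is injective. There are at most $w(Y)^\omega$ countable unions of members of $\mathcal B$, so $|X|\le(w(Y)^\omega)^\omega=w(Y)^\omega$. Finally $w(Y)\le2^{|Y|}\le2^{\mathfrak c}$, and $(2^{\mathfrak c})^\omega=2^{\mathfrak c}$, $\mathfrak c^\omega=\mathfrak c$.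

(2) For $x\in X$ choose $G_n(x)\in\mathcal G_n$ containing $x$ and, by density, $y_n(x)\in Y\cap G_n(x)$. If $y_n(x)=y_n(x')$ for all $n$, then $G_n(x')$ meets $G_n(x)\subseteq\operatorname{st}(x,\mathcal G_n)$, so $x'\in\operatorname{st}(\operatorname{st}(x,\mathcal G_n),\mathcal G_n)$ for all $n$, and $x'=x$. Hence $|X|\le|Y|^\omega\le\mathfrak c$. If $d$ is a metric inducing a coarser topology, let $\mathcal G_n$ be the cover by open $d$-balls of radius $2^{-n}$. If $x\in B$, $x'\in B'$ and the balls $B,B'\in\mathcal G_n$ meet, then $d(x,x')<4\cdot2^{-n}$, so these covers witness rank at least $2$.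

(3) Take $V_n=V_n(x)$ as in (1). Since $x\in\overline{V_n\cap Y}$, there is a countable $S_n(x)\subseteq V_n\cap Y$ with $x\in\overline{S_n(x)}\subseteq\overline{V_n}$. By \eqref{eq:closures}, $\bigcap_n\overline{S_n(x)}=\{x\}$, so $|X|\le(|Y|^\omega)^\omega\le\mathfrak c$.
\end{proof}

\begin{remark}\label{rem:separable}
A countable space is Lindel\"of and has at most $\mathfrak c$ open sets. So part (1) gives $|X|\le\mathfrak c$ for every separable regular space $X$ with a $G_\delta$-diagonal.
\end{remark}

Regularity entered only through \eqref{eq:closures}. With $T_1$ in its place there is no bound at all, and the example that shows this is the germ of our construction.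

\begin{example}\label{ex:T1}
Let $I$ be any set disjoint from $\omega$ and $X=\omega\cup I$, where points of $\omega$ are isolated and $i\in I$ has the basic neighborhoods $N(i,n)=\{i\}\cup(\omega\setminus n)$. This space is $T_1$ and first countable, and $\omega$ is dense. Let $\mathcal G_n$ consist of the sets $\{k\}$ $(k\in\omega)$ and $N(i,n)$ $(i\in I)$. Then $\operatorname{st}(i,\mathcal G_n)=N(i,n)$, and $\operatorname{st}(k,\mathcal G_n)=\{k\}$ for $n>k$, so $(\mathcal G_n)$ is a diagonal sequence. Two points of $I$ have no disjoint neighborhoods.
\end{example}

\section{Irredundant families and extensions}\label{sec:extension}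

In Example~\ref{ex:T1} the $G_\delta$-diagonal costs nothing, however many points are added, because the new points lie at infinity along $\omega$ and each belongs to only one member of each cover. What is missing is room to separate the new points. We make room by replacing $\omega$ with $\omega\times Z$ and attaching the point $i$ along a clopen set $A_i\subseteq Z$. To separate $j$ from $i$ we allow $A_i$ to be removed from the neighborhoods of $j$. For $\omega\times Z$ to remain dense, finitely many removals must never exhaust $A_j$.

\begin{definition}
A family $(A_i)_{i\in I}$ of sets is \emph{irredundant} if $A_i\not\subseteq\bigcup_{j\in F}A_j$ for every $i\in I$ and every finite $F\subseteq I\setminus\{i\}$.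
\end{definition}

\begin{proposition}\label{prop:extension}
Let $Z$ be a zero-dimensional space with a $G_\delta$-diagonal and let $(A_i)_{i\in I}$ be an irredundant family of clopen subsets of $Z$. Let $Y=\omega\times Z$ with $\omega$ discrete, and let $X$ be the disjoint union of $Y$ and $I$. For $i\in I$, finite $F\subseteq I\setminus\{i\}$ and $n\in\omega$ put
\[
N(i,F,n)=\{i\}\cup\Big\{(k,z):k\ge n,\ z\in A_i\setminus\bigcup_{j\in F}A_j\Big\}.
\]
The open subsets of $Y$ and the sets $N(i,F,n)$ form a base of a topology on $X$ that is zero-dimensional and has a $G_\delta$-diagonal. The set $Y$ is open and dense in $X$, and $I$ is closed and discrete.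
\end{proposition}

\begin{proof}
\emph{Base.} The trace $N(i,F,n)\cap Y$ is the product of $\omega\setminus n$ with a clopen subset of $Z$, so it is clopen in $Y$. We have
\[
N(i,F,n)\cap N(i,F',n')=N(i,F\cup F',\max(n,n')),
\]
and every other intersection of two of the proposed basic sets lies in $Y$ and is the intersection of their traces, hence open in $Y$. So we have a base, $Y$ is open with its original topology, and the sets $N(i,F,n)$ form a neighborhood base at $i$. As $N(i,F,n)\cap I=\{i\}$, the closed set $I$ is discrete. By irredundance every $N(i,F,n)$ meets $Y$, so $Y$ is dense; irredundance is used nowhere else.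

\emph{Clopen base.} The complement of $N(i,F,n)$ is open: its points in $Y$ are interior because the trace is closed in $Y$, and a point $j\in I\setminus\{i\}$ has the neighborhood $N(j,\{i\},0)$, which is disjoint from $N(i,F,n)$ because $A_j\setminus A_i$ is disjoint from $A_i$. If $W\subseteq Z$ is clopen, then $\{k\}\times W$ is clopen in $X$, since it is clopen in $Y$ and misses $N(i,\emptyset,k+1)$ for every $i$. The sets of these two kinds form a base of $X$.

\emph{Hausdorff.} Points of $Y$ are separated inside the open set $Y$. The clopen set $N(i,\emptyset,k+1)$ contains $i$ and not $(k,z)$. Distinct $i,j\in I$ have the disjoint neighborhoods $N(i,\emptyset,0)$ and $N(j,\{i\},0)$.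

\emph{Diagonal.} Let $(\mathcal H_n)$ be a diagonal sequence of $Z$ with $\mathcal H_{n+1}$ refining $\mathcal H_n$. The stars $\operatorname{st}(z,\mathcal H_n)$ decrease with $n$, so $\bigcap_{n>k}\operatorname{st}(z,\mathcal H_n)=\{z\}$ for every $k$. Put
\[
\mathcal G_n=\{\{k\}\times H:k\in\omega,\ H\in\mathcal H_n\}\cup\{N(i,\emptyset,n):i\in I\}.
\]
The only member of $\mathcal G_n$ containing $i\in I$ is $N(i,\emptyset,n)$, and $\bigcap_nN(i,\emptyset,n)=\{i\}$. For $(k,z)\in Y$ and $n>k$ no set $N(i,\emptyset,n)$ contains $(k,z)$, so $\operatorname{st}((k,z),\mathcal G_n)=\{k\}\times\operatorname{st}(z,\mathcal H_n)$, and the intersection over $n>k$ is $\{(k,z)\}$. Lemma~\ref{lem:ceder} applies.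
\end{proof}

For zero-dimensional spaces that are large because of a large discrete subspace, the construction loses nothing.

\begin{theorem}\label{thm:equiv}
For an infinite cardinal $\kappa$ the following are equivalent.
\begin{enumerate}
\item There is a zero-dimensional space $X$ with a $G_\delta$-diagonal, a dense Lindel\"of subspace, and a discrete subspace of size $\kappa$.
\item There is a zero-dimensional Lindel\"of space $Z$ with a $G_\delta$-diagonal and an irredundant family $(A_i)_{i\in I}$ of clopen subsets of $Z$ with $|I|=\kappa$.
\end{enumerate}
\end{theorem}

\begin{proof}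
If (2) holds, apply Proposition~\ref{prop:extension}; the dense subspace $\omega\times Z$ is a countable union of Lindel\"of spaces. If (1) holds, let $Z\subseteq X$ be dense and Lindel\"of and let $D\subseteq X$ be discrete of size $\kappa$. The subspace $Z$ is zero-dimensional with a $G_\delta$-diagonal. For $d\in D$ choose a clopen $N_d\subseteq X$ with $N_d\cap D=\{d\}$ and put $A_d=N_d\cap Z$. For finite $F\subseteq D\setminus\{d\}$ the set $N_d\setminus\bigcup_{e\in F}N_e$ is an open neighborhood of $d$, so it meets $Z$, and $A_d\not\subseteq\bigcup_{e\in F}A_e$.
\end{proof}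

Our task is now to find a space $Z$ as in (2) with $\kappa>\mathfrak c$, although $|Z|\le\mathfrak c$ by Theorem~\ref{thm:bounds}(1). Trees are the natural source of many irredundant subsets of a small set.

\begin{example}\label{ex:branches}
Let $Z={}^{<\omega}2$ be discrete and $A_\alpha=\{\alpha{\restriction}n:n\in\omega\}$ for $\alpha\in{}^\omega2$. If $\alpha,\beta_1,\dots,\beta_m$ are distinct, then $\alpha{\restriction}n\ne\beta_i{\restriction}n$ for all $i$ once $n$ is large, so $\alpha{\restriction}n\in A_\alpha\setminus\bigcup_iA_{\beta_i}$. Proposition~\ref{prop:extension} gives a separable space with a closed discrete subspace of size $\mathfrak c$.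
\end{example}

\begin{example}\label{ex:naive}
To pass $\mathfrak c$ one would take a taller tree ${}^{<\mu}2$ with $\mu>\omega$, and again the branches $A_\alpha=\{\alpha{\restriction}\xi:\xi<\mu\}$. But no topology on ${}^{<\mu}2$ in which the branches are open is Lindel\"of. For a node $t$ take $\alpha,\beta$ extending $t$ that differ at the first coordinate outside $\operatorname{dom}t$; then $A_\alpha\cap A_\beta=\{s:s\subseteq t\}$ is open. These chains cover the tree, each contains at most one element of the uncountable set ${}^\omega2$, and so countably many of them do not cover.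
\end{example}

Branches are too close to being disjoint. The next section identifies how much the sets have to overlap.

\section{A condition that gives the Lindel\"of property}\label{sec:lindelof}

Let $\mu$ be a cardinal and $(A_\alpha)_{\alpha\in E}$ a family of subsets of $\mu$. For $\eta,\xi<\mu$ and $a\subseteq E$ we say that $\xi$ \emph{copies $\eta$ on $a$} if $\xi\in A_\alpha\Leftrightarrow\eta\in A_\alpha$ for all $\alpha\in a$. In the topology generated by the sets $A_\alpha$ and their complements, the basic neighborhoods of $\eta$ are the sets of points that copy $\eta$ on a finite set $a$. A cover without a countable subcover produces an $\omega_1$-sequence of points, each outside chosen neighborhoods of the earlier ones. The following condition forbids this.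
\begin{itemize}
\item[$(*)$] If $I\subseteq\mu$ is uncountable and $a_\xi\subseteq E$ is finite for $\xi\in I$, then there are $\eta<\xi$ in $I$ such that $\xi$ copies $\eta$ on $a_\eta$.
\end{itemize}
To obtain a $G_\delta$-diagonal we add countably many further clopen sets that separate points, which is possible when $\mu\le\mathfrak c$; countably many sets do no harm to the Lindel\"of property.

\begin{lemma}\label{lem:Z}
Let $\mu\le\mathfrak c$ and let $(A_\alpha)_{\alpha\in E}$ satisfy $(*)$. There is a zero-dimensional hereditarily Lindel\"of topology on $Z=\mu$ with a $G_\delta$-diagonal in which every $A_\alpha$ is clopen.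
\end{lemma}

\begin{proof}
Fix distinct $x_\xi\in{}^\omega2$ for $\xi<\mu$, and put $[s]=\{\xi:s\subseteq x_\xi\}$ for $s\in{}^{<\omega}2$. Take the sets $[s]$, $A_\alpha$ and $Z\setminus A_\alpha$ as a subbase. For each $n$ the family $\mathcal H_n=\{[s]:s\in{}^n2\}$ partitions $Z$ into open sets, so each $[s]$ is clopen, and $\bigcap_n\operatorname{st}(\xi,\mathcal H_n)=\bigcap_n[x_\xi{\restriction}n]=\{\xi\}$. Thus all subbasic sets are clopen, the sets $[s]$ separate points, and $(\mathcal H_n)$ is a diagonal sequence. The sets $[s]$ containing $\xi$ form a chain, so the sets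
\[
W(\xi,s,a)=[s]\cap\{\zeta<\mu:\zeta\text{ copies }\xi\text{ on }a\},\qquad s\subseteq x_\xi,\quad a\subseteq E\text{ finite},
\]
form a neighborhood base at $\xi$.

Suppose a family $\mathcal U$ of open sets covers $S\subseteq Z$ and no countable subfamily does. By recursion on $i<\omega_1$ choose $\xi_i\in S\setminus\bigcup_{j<i}U_j$ and $U_i\in\mathcal U$ containing $\xi_i$, and then $W_i=W(\xi_i,s_i,a_i)\subseteq U_i$. So $\xi_i\notin W_j$ for $j<i$, and the $\xi_i$ are distinct. There is an uncountable $K\subseteq\omega_1$ on which $s_i$ is a fixed $s$.

Condition $(*)$ refers to the order of the ordinals $\xi_i$, and the recursion refers to the order of the indices $i$, so we align the two. Keep in $K$ only those $i$ for which $\xi_i$ is among the first $\omega_1$ elements of $\{\xi_i:i\in K\}$. Now each $\xi_j$ has only countably many $\xi_i$ below it. For a countable $K_0\subseteq K$, all but countably many $i\in K$ satisfy $i>j$ and $\xi_i>\xi_j$ for every $j\in K_0$. Recursion of length $\omega_1$ gives an uncountable $K'\subseteq K$ on which $i\mapsto\xi_i$ is strictly increasing. Apply $(*)$ to $I=\{\xi_i:i\in K'\}$ with $a_{\xi_i}=a_i$.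 We get $\xi_j<\xi_i$, hence $j<i$, such that $\xi_i$ copies $\xi_j$ on $a_j$. Also $s_j=s=s_i\subseteq x_{\xi_i}$. So $\xi_i\in W_j$, a contradiction.
\end{proof}

\section{Labelings of a tree}\label{sec:tree}

We need more than $\mathfrak c$ subsets of some $\mu\le\mathfrak c$ that are irredundant and satisfy $(*)$. Both properties are what one expects of random sets. But choosing the sets independently, by forcing with $\operatorname{Fn}(E\times\mu,2)$, adds $|E|$ distinct reals when $\mu$ is infinite and makes $\mathfrak c\ge|E|$. Many sets must be read off from few random bits, and a tree does this. Let $\mu$ be an infinite cardinal, $T={}^{<\mu}2$ and $E\subseteq{}^\mu2$. Elements of ${}^\xi2$ are the \emph{nodes of level $\xi$}, and elements of $E$ are \emph{branches}. A labeling $g:T\to2$ defines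
\begin{equation}\label{eq:A}
A_\alpha=\{\xi<\mu:g(\alpha{\restriction}\xi)=1\}\subseteq\mu\qquad(\alpha\in E).
\end{equation}
The points of the space are now the levels of the tree. Example~\ref{ex:branches} has this form: list ${}^{<\omega}2$ by increasing length as $s_0,s_1,\dots$, so that $s_n$ has length at most $n$, and for $t$ of level $n$ let $g(t)=1$ exactly when $s_n\subseteq t$; then $A_\alpha=\{n:s_n\subseteq\alpha\}$.

With \eqref{eq:A}, $\xi$ copies $\eta$ on $a$ exactly when $g(\alpha{\restriction}\xi)=g(\alpha{\restriction}\eta)$ for all $\alpha\in a$. The price of using few bits is that two branches share their labels until they split, so the label to be copied may already be fixed for another reason. The next lemma shows that among uncountably many finite pieces of a labeling, two can always be amalgamated so that the higher level copies the lower. We allow a domain $\Lambda$ larger than $T$ so that its size can be prescribed later.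

\begin{lemma}\label{lem:amalg}
Let $\mu$ be an uncountable cardinal, $T={}^{<\mu}2$ and $\Lambda\supseteq T$. Let $J\subseteq\mu$ be uncountable, and for $\xi\in J$ let $p_\xi\in\operatorname{Fn}(\Lambda,2)$ and let $a_\xi\subseteq{}^\mu2$ be finite with $\alpha{\restriction}\xi\in\operatorname{dom}p_\xi$ for all $\alpha\in a_\xi$. Then there are $\eta<\xi$ in $J$ and $q\in\operatorname{Fn}(\Lambda,2)$ with $q\supseteq p_\eta\cup p_\xi$ such that $\alpha{\restriction}\xi\in\operatorname{dom}q$ and $q(\alpha{\restriction}\xi)=q(\alpha{\restriction}\eta)$ for all $\alpha\in a_\eta$.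
\end{lemma}

\subsection*{One branch at each level}
Suppose $\mu=\omega_1$, $a_\xi=\{u_\xi\}$, and $p_\xi$ has the single node $u_\xi{\restriction}\xi$ in its domain. These nodes have different levels, so any two $p_\xi$ have a common extension. There are two cases, with different mechanisms.

If one branch $u$ equals $u_\xi$ for three values of $\xi$, then two of the labels $p_\xi(u{\restriction}\xi)$ agree, say for $\eta<\xi$, and $q=p_\eta\cup p_\xi$ works. Nothing can be chosen here; the pigeonhole principle does the work.

Otherwise there are $\eta,\eta'\in J$ with $u_\eta\ne u_{\eta'}$. Choose $\xi\in J$ above $\eta$, $\eta'$ and above the first coordinate where $u_\eta$ and $u_{\eta'}$ differ. The nodes $u_\eta{\restriction}\xi$ and $u_{\eta'}{\restriction}\xi$ are distinct, so one of them, say $u_\eta{\restriction}\xi$, is not the node labeled by $p_\xi$. It is not labeled by $p_\eta$ either, because its level is $\xi\neq\eta$. We give it the label $p_\eta(u_\eta{\restriction}\eta)$.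

In general $p_\xi$ labels finitely many nodes and their number is not known before $\xi$ is chosen, so we start from infinitely many candidates $\eta$ (Figure~\ref{fig:tree}); $\xi$ must lie above all the levels where their branches split, which is why $J$ has to be uncountable. The $\Delta$-system lemma sorts the branches into those treated as in the first case and those treated as in the second. We use it in this form: \emph{if $d_\xi$ $(\xi\in J)$ are finite sets and $J$ is uncountable, there are an uncountable $J'\subseteq J$ and a set $r$, the root, with $d_\xi\cap d_\eta=r$ for all distinct $\xi,\eta\in J'$.} (If one set occurs uncountably often it serves as $r$; otherwise there are uncountably many distinct sets and the usual statement applies.)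

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \y/\t in {1.2/\eta,2.3/\theta,3.0/\xi,3.8/\delta}
  \draw[dashed,gray] (-3.2,\y)--(3.6,\y) node[right,black]{$\t$};
\draw (0,0)--(0,0.4)--(-1.6,0.9)--(-2.4,1.9)--(-2.4,3.8);
\draw (0,0.4)--(1.6,1.5)--(0.8,2.1)--(0.8,3.8);
\draw (1.6,1.5)--(2.4,2.1)--(2.4,3.8);
\draw[very thick] (0,0)--(0,0.4)--(-1.6,0.9)--(-0.8,1.9)--(-0.8,3.8) node[above]{$u$};
\node at (3.1,3.4){$\cdots$};
\fill (-2.4,3) circle (2.5pt);
\fill (0.8,3) circle (2.5pt);
\filldraw[fill=white] (-0.8,3) circle (2.5pt);
\fill (-1.44,1.12) rectangle (-1.28,1.28);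
\draw[->,dotted,thick] (-1.2,1.2) to[bend right=50] (-0.68,2.93);
\end{tikzpicture}
\caption{Countably many branches have split below level $\theta$. A finite labeling $p_\xi$ fixes the labels of finitely many of their nodes of level $\xi>\theta$ (dots), so on some branch $u$ the node of level $\xi$ is free (circle) and can receive the label that $p_\eta$ gives to the node of $u$ of level $\eta$ (square).}
\label{fig:tree}
\end{figure}

\begin{proof}[Proof of Lemma~\ref{lem:amalg}]
\emph{Thinning.} Replace $J$ by its first $\omega_1$ elements and let $\delta=\sup J\le\mu$. Then $\delta$ has cofinality $\omega_1$, every $\xi\in J$ is below $\delta$, and every uncountable subset of $J$ is cofinal in $\delta$. Only levels below $\delta$ matter, and distinct branches may agree below $\delta$ when $\delta<\mu$, so we cut the branches at $\delta$: let $D_\xi=\{\alpha{\restriction}\delta:\alpha\in a_\xi\}\subseteq{}^\delta2$. If $u=\alpha{\restriction}\delta\in D_\xi$, then $u{\restriction}\xi=\alpha{\restriction}\xi\in\operatorname{dom}p_\xi$. Pass to an uncountable subset of $J$, still called $J$, in four steps.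
\begin{itemize}
\item[(T1)] The sets $\operatorname{dom}p_\xi$ form a $\Delta$-system, and then, as there are finitely many functions from the root to $2$, all $p_\xi$ agree on the root. So $p_\eta\cup p_\xi$ is a function for all $\eta,\xi\in J$.
\item[(T2)] The sets $D_\xi$ form a $\Delta$-system with root $R$. The sets $B_\xi=D_\xi\setminus R$ are pairwise disjoint.
\item[(T3)] The function $r\mapsto p_\xi(r{\restriction}\xi)$ from the finite set $R$ to $2$ is one function $\varepsilon$ for all $\xi\in J$.
\end{itemize}

\emph{Choice of $\xi$ and $\eta$.} Let $H\subseteq J$ be countably infinite. Since $\delta$ has uncountable cofinality, there is $\theta<\delta$ with $\theta>\sup H$ such that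
\begin{itemize}
\item[(a)] distinct elements of the countable set $\bigcup_{\eta\in H}B_\eta\subseteq{}^\delta2$ have distinct restrictions to $\theta$;
\item[(b)] every node of level below $\delta$ in the countable set $\bigcup_{\eta\in H}\operatorname{dom}p_\eta$ has level below $\theta$.
\end{itemize}
Pick $\xi\in J$ with $\xi>\theta$, and put $L_\eta=\{u{\restriction}\xi:u\in B_\eta\}$ for $\eta\in H$. By (T2) and (a) the sets $L_\eta$ are pairwise disjoint, so the finite set $\operatorname{dom}p_\xi$ meets only finitely many of them. Fix $\eta\in H$ with $L_\eta\cap\operatorname{dom}p_\xi=\emptyset$; then $\eta<\theta<\xi$. The nodes in $L_\eta$ have level $\xi$, and $\theta<\xi<\delta$, so $L_\eta\cap\operatorname{dom}p_\eta=\emptyset$ by (b). By (a) the map $u\mapsto u{\restriction}\xi$ is injective on $B_\eta$. Together with (T1) this shows that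
\[
q=p_\eta\cup p_\xi\cup\{(u{\restriction}\xi,\ p_\eta(u{\restriction}\eta)):u\in B_\eta\}
\]
is a finite function.

\emph{Verification.} Let $\alpha\in a_\eta$ and $u=\alpha{\restriction}\delta\in D_\eta$, so $\alpha{\restriction}\xi=u{\restriction}\xi$ and $\alpha{\restriction}\eta=u{\restriction}\eta$. If $u\in R$, then $u\in D_\xi$, so $u{\restriction}\xi\in\operatorname{dom}p_\xi$ and $q(u{\restriction}\xi)=\varepsilon(u)=q(u{\restriction}\eta)$ by (T3). If $u\in B_\eta$, then $q(u{\restriction}\xi)=p_\eta(u{\restriction}\eta)=q(u{\restriction}\eta)$ by the definition of $q$.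
\end{proof}

\begin{remark}\label{rem:order}
The lemma fails if agreement is required on $a_\xi$, the set attached to the higher level. Let $J$ be the set of countable successor ordinals. For $\eta=\zeta+1$ let $\alpha_\eta\in{}^\mu2$ take the value $1$ only at $\zeta$, let $a_\eta=\{\alpha_\eta\}$, and let $p_\eta$ give the label $1$ to $\alpha_\eta{\restriction}\eta$ and the label $0$ to the constantly zero node of level $\eta$. For $\eta<\xi$ in $J$ the node $\alpha_\xi{\restriction}\eta$ is constantly zero, so every $q\supseteq p_\eta\cup p_\xi$ has $q(\alpha_\xi{\restriction}\eta)=0\ne1=q(\alpha_\xi{\restriction}\xi)$.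
\end{remark}

\section{The generic labeling}\label{sec:forcing}

We recall what is needed about $P=\operatorname{Fn}(\Lambda,2)$, where $\Lambda\in V$ is infinite of size $\lambda$; see \cite[Chapter~VII]{kunen}. We write $q\le p$ for $q\supseteq p$. A set $D\subseteq P$ is \emph{dense} if every $p$ has an extension in $D$, and a filter $G\subseteq P$ is \emph{generic over $V$} if it meets every dense $D\in V$.
\begin{itemize}
\item[(F1)] $\bigcup G$ is a function from $\Lambda$ to $2$ extending every $p\in G$.
\item[(F2)] A statement holds in $V[G]$ if and only if some $p\in G$ forces it. If $p$ forces a statement, so does every $q\le p$, and no condition forces a statement and its negation. If $p$ forces a name to denote an element of a set $S\in V$, then some $q\le p$ forces it to denote a particular $s\in S$.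
\item[(F3)] $P$ has the countable chain condition, so $V$ and $V[G]$ have the same cardinals. Counting nice names gives $(2^\kappa)^{V[G]}=(\lambda^\kappa)^V$ for every infinite cardinal $\kappa$.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{The tree.} Work in $V$. The cardinal $\mu$ is chosen so that the tree of height $\mu$ has few nodes and many branches. From $2^\omega\le\lambda^\omega=\lambda<2^\lambda$ we get $\omega<\mu\le\lambda$. Let $T={}^{<\mu}2$ and $E={}^\mu2$; these sets of $V$ stay fixed when we pass to $V[G]$. Each level $\xi<\mu$ has $2^{|\xi|}\le\lambda$ nodes by the minimality of $\mu$, so $|T|\le\mu\cdot\lambda=\lambda$, while $|E|=2^\mu>\lambda$. Fix $\Lambda\supseteq T$ of size $\lambda$. A bijection between $\lambda$ and $\Lambda$ identifies $\operatorname{Fn}(\lambda,2)$ with $P=\operatorname{Fn}(\Lambda,2)$, so we may assume $G$ is $P$-generic. By (F3), in $V[G]$ we have $\mathfrak c=(\lambda^\omega)^V=\lambda$ and $2^{\mathfrak c}=(\lambda^\lambda)^V=(2^\lambda)^V$, and $\mu\le\mathfrak c<|E|$. In $V[G]$ let $g=(\bigcup G){\restriction}T$ and define $A_\alpha\subseteq\mu$ for $\alpha\in E$ by \eqref{eq:A}.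

\emph{Irredundance.} Let $\alpha,\beta_1,\dots,\beta_m\in E$ be distinct. As $\mu$ is a limit ordinal, their restrictions to some $\zeta<\mu$ are distinct. In $V$ let $D$ be the set of $q\in P$ such that for some $\xi<\mu$ we have $q(\alpha{\restriction}\xi)=1$ and $q(\beta_i{\restriction}\xi)=0$ for all $i$. Given $p\in P$, choose $\xi$ with $\zeta\le\xi<\mu$ such that the finite set $\operatorname{dom}p$ contains no node of level $\xi$. The nodes $\alpha{\restriction}\xi,\beta_1{\restriction}\xi,\dots,\beta_m{\restriction}\xi$ are distinct, so $p$ extends to an element of $D$. Thus $D$ is dense, $G$ meets $D$, and by (F1) some $\xi$ lies in $A_\alpha\setminus\bigcup_iA_{\beta_i}$.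

\emph{Condition $(*)$.} Suppose $I$ and $(a_\xi)_{\xi\in I}$ form a counterexample in $V[G]$. By (F2) there are names $\dot I,\dot a$ and $p\in P$ forcing that $\dot I\subseteq\mu$ is uncountable, that $\dot a$ maps $\dot I$ to finite subsets of $E$, and that for no $\eta<\xi$ in $\dot I$ does $\xi$ copy $\eta$ on $\dot a(\eta)$. The set $I$ need not lie in $V$, so in $V$ we work with the set of its possible elements,
\[
J=\{\xi<\mu:\text{some }p'\le p\text{ forces }\xi\in\dot I\}.
\]
Then $p$ forces $\dot I\subseteq J$, so $J$ is uncountable. Finite subsets of $E$ lie in $V$, because we use only branches from $V$. So by (F2), for $\xi\in J$ there are $p_\xi\le p$ and a finite $a_\xi\subseteq E$ such that $p_\xi$ forces $\xi\in\dot I$ and $\dot a(\xi)=a_\xi$; extending $p_\xi$, we may assume $\alpha{\restriction}\xi\in\operatorname{dom}p_\xi$ for $\alpha\in a_\xi$. Lemma~\ref{lem:amalg}, applied in $V$, gives $\eta<\xi$ in $J$ and $q\le p_\eta,p_\xi$ with $q(\alpha{\restriction}\xi)=q(\alpha{\restriction}\eta)$ for $\alpha\in a_\eta$. By (F1), $q$ forces that $\eta,\xi\in\dot I$ and that $\xi$ copies $\eta$ on $a_\eta=\dot a(\eta)$. Since $q\le p$, this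 contradicts (F2).

\emph{The space.} Work in $V[G]$. Since $\mu\le\mathfrak c$, Lemma~\ref{lem:Z} makes $Z=\mu$ a zero-dimensional hereditarily Lindel\"of space with a $G_\delta$-diagonal in which the sets $A_\alpha$ are clopen. Proposition~\ref{prop:extension} with $I=E$ gives a zero-dimensional space $X=(\omega\times Z)\cup E$ with a $G_\delta$-diagonal in which $\omega\times Z$ is open and dense. A countable union of hereditarily Lindel\"of subspaces is hereditarily Lindel\"of. As $|\omega\times Z|=\mu<|E|$, we have $|X|=|E|=(2^\mu)^V>\lambda=\mathfrak c$.

\emph{GCH.} If $V$ satisfies GCH, then $2^\nu=\nu^+\le\lambda$ for infinite $\nu<\lambda$, so $\mu=\lambda$ and $|X|=(2^\lambda)^V=2^{\mathfrak c}$.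
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
In any model $V$ of ZFC the cardinal $\lambda=\mathfrak c^V$ satisfies $\lambda^\omega=(2^\omega)^\omega=\lambda$. By Theorem~\ref{thm:main} and (F3), the extension $V[G]$ has the same cardinals and the same value of $\mathfrak c$ as $V$ and contains a counterexample. The relative consistency statement follows as for any forcing construction \cite[Chapter~VII]{kunen}.
\end{proof}

\begin{remark}
Since $|X|>\mathfrak c$, Theorem~\ref{thm:bounds} describes the space $X$ of Theorem~\ref{thm:main}: every dense Lindel\"of subspace has weight greater than $\mathfrak c$, the space is neither countably tight nor submetrizable, and its diagonal has rank exactly $1$. So rank $2$ always suffices for the bound $\mathfrak c$, while rank $1$ consistently does not. For the covers $\mathcal G_n$ in the proof of Proposition~\ref{prop:extension} the failure of rank $2$ is visible: if $A_i\cap A_j\ne\emptyset$, then $N(i,\emptyset,n)$ meets $N(j,\emptyset,n)$, so $j\in\operatorname{st}(\operatorname{st}(i,\mathcal G_n),\mathcal G_n)$ for all $n$. Finally, the hereditarily Lindel\"of space $Z$ is not separable,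 for otherwise $X$ would be separable, against Remark~\ref{rem:separable}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{kunen}
Kunen, \emph{Set Theory}, Chapter~VII.

\bibitem{source}
\emph{Star countable spaces and $\omega$-domination of discrete subspaces},
\texttt{https://repositorio.usp.br/\allowbreak bitstreams/\allowbreak aad31387-5fb5-4a42-b3cd-fccdc0b2acf8}.

\end{thebibliography}
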